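# Peeling integers, and the image partition regularity of $M(\vec a)$

Throughout, $\mathbb N=\{1,2,3,\dots\}$ and $\omega=\{0,1,2,\dots\}$. For a prime $q$, $v_q$ is the $q$-adic valuation on $\mathbb Q$, with $v_q(0)=\infty$. We use $v_q(xy)=v_q(x)+v_q(y)$ and $v_q(x+y)\ge\min(v_q(x),v_q(y))$, with equality when $v_q(x)\ne v_q(y)$.

## 1. An expansion that commutes with multiplication by $a_1,\dots,a_k$

Write $4$ and $2$ in base $5$ with the balanced digits $0,\pm1,\pm2$. Then $2$ is a single digit, while $4=-1+5$ needs two. Doubling has created a carry, and so the pattern of digits has changed. We want an expansion into "letters" in which multiplication by any of finitely many given rationals $a_1,\dots,a_k$ multiplies every letter by that rational and does nothing else. Here is one.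

**Setting.** Let $a_1,\dots,a_k\in\mathbb Q\setminus\{0\}$. Let $S$ be the set of primes $q$ with $v_q(a_i)\neq0$ for some $i$; it is finite, possibly empty. Let $p\notin S$ be an odd prime, put $T=S\cup\{p\}$, and let $R=\mathbb Z[1/q:q\in S]$. A rational number lies in $R$ exactly when its valuation is nonnegative at every prime outside $S$. Each $a_i$ has the form $\pm\prod_{q\in S}q^{e_q}$ with $e_q\in\mathbb Z$, so $a_i\in R$.

**Definition (peeling).** For $t\in R\setminus\{0\}$ put
$$\sigma(t)=\prod_{q\in S}q^{v_q(t)}>0,\qquad t'=t/\sigma(t).$$
Here $t'$ is a nonzero integer divisible by no prime of $S$. Let $v=v_p(t)=v_p(t')$, and let $d$ be the unique integer with $0<|d|\le\frac{p-1}2$ and $t'/p^v\equiv d\pmod p$. The letter peeled from $t$ is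
$$\pi(t)=\sigma(t)\,d\,p^{v}\in R\setminus\{0\},\qquad v_p(\pi(t))=v_p(t). \tag{4}$$
Put $t_0=t$ and
$$t_{j+1}=t_j-\pi(t_j)\quad\text{as long as } t_j\ne0. \tag{5}$$
The nonzero $t_j$ are the *tails* of $t$; in particular $t$ is a tail of itself. If $t_l=0$ for some $l$, we write $Z(t)=(\pi(t_0),\dots,\pi(t_{l-1}))$ for the word of letters. (The labels (1), (2), (3) are reserved for the conditions in Section 2.)

If $S=\emptyset$, then $\sigma(t)=1$ always, and peeling lists the nonzero terms of the balanced base-$p$ expansion, from the bottom. In general one first pulls out all primes of $S$, takes the lowest balanced digit, subtracts, and *pulls out the primes of $S$ again* before continuing.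

**Example.** Let $S=\{2\}$, $p=3$, so digits are $\pm1$. For $t=5$: $\sigma=1$, $5\equiv-1\pmod 3$, and the letter is $-1$. The remainder is $6$: now $\sigma=2$, $t'=3$, $v=1$, $d=1$, and the letter is $2\cdot1\cdot3=6$. The remainder is $0$, so $Z(5)=(-1,6)$. For $t=10$: $\sigma=2$, $t'=5$, and the letter is $-2$. The remainder is $12$, with $\sigma=4$, $t'=3$, and letter $12$. So $Z(10)=(-2,12)=2\,Z(5)$. In ordinary balanced ternary, $5=-1-3+9$ has three nonzero digits and $10=1+9$ has two.

**Lemma 1.** The process terminates: some $t_l=0$. Hence $t=\sum_{j<l}\pi(t_j)$, and $Z(t)$ is a nonempty finite word.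

*Proof.* The plan is to trap all the integers $t_j'$ in one bounded interval while $v_p$ strictly increases.

Let $R_n=(p^{n+1}-1)/2$ and consider the $p^{n+1}$ sums $\sum_{j\le n}d_jp^j$ with integers $|d_j|\le\frac{p-1}2$. Two different digit strings that first differ at position $j$ give sums whose difference is $p^j(d_j-\tilde d_j)$ plus a multiple of $p^{j+1}$, with $0<|d_j-\tilde d_j|\le p-1$. That difference is not divisible by $p^{j+1}$, hence not by $p^{n+1}$. So the sums are pairwise incongruent mod $p^{n+1}$. Each has absolute value at most $\frac{p-1}2\cdot\frac{p^{n+1}-1}{p-1}=R_n$. Since $[-R_n,R_n]$ contains $2R_n+1=p^{n+1}$ integers, each of them is represented exactly once.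

Choose $n$ with $|t_0'|\le R_n$. Suppose $t_j\neq0$ and $|t_j'|\le R_n$. Expand $t_j'$ as above, and let the lowest nonzero digit be at position $v$. Then $t_j'=p^v(\text{that digit}+\text{a multiple of }p)$, so $v=v_p(t_j')\le n$ and that digit is the $d$ of the definition. Put $w=t_j'-dp^v$. It is again one of the sums, so $|w|\le R_n$. All its terms are divisible by $p^{v+1}$, so $v_p(w)>v_p(t_j')$. Moreover
$$t_{j+1}=t_j-\sigma(t_j)dp^v=\sigma(t_j)\,w .$$
If $w=0$, we are done. If $w\ne0$, then $\sigma(t_{j+1})=\sigma(t_j)\sigma(w)$, so $t_{j+1}'=w/\sigma(w)=w'$. Since $w$ is a nonzero *integer*, $\sigma(w)\ge1$, and so $|t_{j+1}'|\le|w|\le R_n$. Since $p\notin S$, $v_p(t_{j+1}')=v_p(w)>v_p(t_j')$.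

So $|t_j'|\le R_n$ for every tail, and $v_p(t_j')\le n$ is strictly increasing in $j$. The process stops after at most $n+1$ steps. $\square$

The balanced digits matter. With digits $1,\dots,p-1$ and $S=\emptyset$, the number $-1$ would give digit $p-1$ and remainder $-p$, then $-p^2$, and so on forever.

**Lemma 2.** If $a=\pm\prod_{q\in S}q^{e_q}$ with $e_q\in\mathbb Z$, then $Z(at)=a\,Z(t)$, letter by letter, for all $t\in R\setminus\{0\}$. In particular this holds for $a=a_1,\dots,a_k$.

*Proof.* Since $|a|=\prod_{q\in S} q^{e_q}$, we have $\sigma(at)=|a|\sigma(t)$, hence $(at)'=\operatorname{sgn}(a)\,t'$. Also $v_p(at)=v_p(t)$, and the digit $d$ becomes $\operatorname{sgn}(a)\,d$, which still lies in the balanced range. So $\pi(at)=|a|\sigma(t)\operatorname{sgn}(a)dp^v=a\pi(t)$, and $at-\pi(at)=a(t-\pi(t))$. Thus the tails of $at$ are $a$ times the tails of $t$, and the letters likewise. $\square$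

**Lemma 3.** Let $u,L\in R\setminus\{0\}$ with $v_q(L)>v_q(t)$ for every $q\in T$ and every tail $t$ of $u$. Then $Z(u+L)=Z(u)^\frown Z(L)$, the concatenation of the two words.

*Proof.* The aim is to show that $L$ is invisible while $u$ is being peeled. Let $t$ be a tail of $u$. For $q\in T$ we have $v_q(t+L)=v_q(t)$. This is finite, so $t+L\neq0$; also $\sigma(t+L)=\sigma(t)$ and $v_p(t+L)=v_p(t)=v$. Therefore
$$(t+L)'=t'+L/\sigma(t).$$
The number $L/\sigma(t)$ has positive valuation at each $q\in S$ and nonnegative valuation at primes outside $S$, so it is an integer. Its $p$-adic valuation is $v_p(L)>v$. So $(t+L)'/p^v\equiv t'/p^v\pmod p$, the digit is the same, $\pi(t+L)=\pi(t)$, and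
$$(t+L)-\pi(t+L)=(t-\pi(t))+L .$$
Start with $t=u$ and iterate. The peeling of $u+L$ produces the letters of $Z(u)$ in order, arrives at $0+L=L$, and then continues with $Z(L)$. $\square$

**Example.** Again $S=\{2\}$, $p=3$. The tails of $5$ are $5$ and $6$, with $v_2\le1$ and $v_3\le1$. So $L=36$ is allowed, with $Z(36)=(36)$. Directly: $41$ gives letter $-1$; then $42=2\cdot21$ has $t'=21=3\cdot7$ and $7\equiv1$, so the letter is $6$; then $36$. Thus $Z(41)=(-1,6,36)$. The condition at $2$ cannot be dropped. For $L=9$ we have $v_3(L)=2>1$ but $v_2(L)=0$, and $Z(14)=(2,12)$ (from $14=2\cdot7$, letter $2$, remainder $12$), which is not $(-1,6)^\frown(9)$.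

What this is for: we shall color integers by features of the word $Z(x)$ so that no sequence can have all its terms, and all sums $a_1x_{n_1}+\dots+a_kx_{n_k}$, of one color. By Lemma 3, when the $x_{n_i}$ are spread out suitably, the sum has the word $Z(a_1x_{n_1})^\frown\cdots{}^\frown Z(a_kx_{n_k})$. By Lemma 2 each factor is a scaled copy of $Z(x_{n_i})$.

## 2. Monochromatic sequences with all $\vec a$-sums

**Definition.** A matrix $A$, finite or infinite, with integer entries and finitely many nonzero entries in each row, is *image partition regular* (over $\mathbb N$) if, whenever $\mathbb N$ is finitely colored, there is a vector $\vec x$ with entries from $\mathbb N$ (as many as $A$ has columns) such that all entries of $A\vec x$ have the same color.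

**Definition.** For $\vec a=\langle a_1,\dots,a_k\rangle$ in $\mathbb Z\setminus\{0\}$, let $B(\vec a)$ be a matrix with $\omega$ columns consisting of all rows whose nonzero entries are $a_1,\dots,a_k$ in order, each occurring once. Let $M(\vec a)=\binom{I}{B(\vec a)}$, where $I$ is the $\omega\times\omega$ identity matrix.

For example, with $\vec a=\langle2,1\rangle$ the rows of $M(\vec a)$ applied to $\vec x$ produce all $x_n$ and all $2x_m+x_n$ with $m<n$. The matrix is a convenient name for a condition on sequences, and that condition makes sense for rational coefficients.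

**Definition.** Let $\vec a=\langle a_1,\dots,a_k\rangle$ in $\mathbb Q\setminus\{0\}$ and $s=a_1+\dots+a_k$. An *$\vec a$-sum* of a sequence $x=\langle x_n\rangle_{n=1}^\infty$ is a number $a_1x_{n_1}+\dots+a_kx_{n_k}$ with $n_1<\dots<n_k$. Given a coloring of $\mathbb N$, a sequence $x$ in $\mathbb N$ is *good* if all $x_n$ and all $\vec a$-sums of $x$ lie in $\mathbb N$ and have the same color. $M(\vec a)$ is *regular* if every finite coloring of $\mathbb N$ has a good sequence.

For integer $\vec a$, regular means exactly that $M(\vec a)$ is image partition regular. A subsequence of a good sequence is good, since its $\vec a$-sums are among the old ones. We use this constantly.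

**Theorem 1.** Let $k\in\mathbb N$ and $a_1,\dots,a_k\in\mathbb Q\setminus\{0\}$. Then $M(\vec a)$ is regular if and only if one of the following holds:

(1) $s=0$ and $a_k=1$;

(2) $s=1$;

(3) $a_1=a_2=\dots=a_k=1$.

The problem comes from "Some Partition Theorems For Infinite And Finite Matrices". A result of Gunderson, Hindman and Lefmann gives this classification when, for some $\beta\in\mathbb N\setminus\{1\}$, each $a_t$ is $\beta^\gamma$ or $-\beta^\gamma$ with $\gamma\in\omega$. The conjecture is that the same answer holds for all $\vec a$ in $\mathbb Z\setminus\{0\}$. Theorem 1 for integer coefficients is that conjecture, so the conjecture is true.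

Besides compactness of the $q$-adic integers $\mathbb Z_q$, two textbook theorems are used. *Ramsey's theorem*: if the $k$-element subsets of $\mathbb N$ are finitely colored, some infinite $H\subseteq\mathbb N$ has all its $k$-subsets of one color. *Hindman's theorem*: if $\mathbb N$ is finitely colored, there is $\langle x_n\rangle$ in $\mathbb N$ such that all sums $\sum_{n\in F}x_n$, with $F\subset\mathbb N$ finite and nonempty, have one color.

## 3. Constant sequences, finite sums, and a Ramsey argument: sufficiency

**Condition (2).** If $s=1$, a constant sequence $x_n=c$ has all $\vec a$-sums equal to $sc=c$. It is good.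

**Condition (3).** If all $a_i=1$, the $\vec a$-sums are sums of $k$ distinct terms, and the sequence from Hindman's theorem is good.

**Condition (1).** Let $s=0$ and $a_k=1$. Then $k\ge2$. The purpose of the construction is to realize both the terms of $x$ and its $\vec a$-sums as $\vec a$-sums of one auxiliary sequence $y$, which Ramsey's theorem controls.

Let $D$ be a common denominator of the $a_i$. Choose multiples $y_1<y_2<\cdots$ of $D$ in $\mathbb N$ with $y_{n+1}>\big(\sum_i|a_i|\big)y_n$. Each $\vec a$-sum of $y$ is an integer, and since $a_k=1$ it is at least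
$$y_{n_k}-\Big(\sum_{i<k}|a_i|\Big)y_{n_{k-1}}\ \ge\ y_{n_k}-\Big(\sum_{i}|a_i|\Big)y_{n_k-1}>0 .$$
So all $\vec a$-sums of $y$ lie in $\mathbb N$. Color $\{n_1<\dots<n_k\}$ by the color of $\sum a_iy_{n_i}$. By Ramsey's theorem we may pass to a subsequence and assume that all $\vec a$-sums of $y$ have one color. Put
$$z=\sum_{i<k}a_iy_i,\qquad x_n=z+y_{k-1+n}\quad(n\ge1).$$
Because $a_k=1$, $x_n$ is the $\vec a$-sum of $y$ with indices $1,\dots,k-1,k-1+n$. Because $s=0$, the constant $z$ cancels and $\sum a_ix_{n_i}=\sum a_iy_{k-1+n_i}$, again an $\vec a$-sum of $y$. So $x$ is good. $\square$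

## 4. Size and lowest digit: what they detect, and what they miss

Now we look for bad colorings, starting with few coefficients.

Let $k=1$, $\vec a=\langle a\rangle$ with $a\ne1$. If $a<0$, then $ax\notin\mathbb N$, so no sequence is good. If $a>0$, let $\lambda=|\log a|>0$ and color $x$ by $\lfloor2\log x/\lambda\rfloor\bmod4$. Passing from $x$ to $ax$ changes $2\log x/\lambda$ by exactly $\pm2$, so the colors differ. The same coloring detects the last coefficient in general.

**Lemma 4.** Suppose $a_k\neq1$. There is a finite coloring of $\mathbb N$ for which no strictly increasing sequence is good.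

*Proof.* Let $x$ be strictly increasing with all $\vec a$-sums in $\mathbb N$. Fix $n_1<\dots<n_{k-1}$ (nothing to fix if $k=1$) and let $y_n=\sum_{i<k}a_ix_{n_i}+a_kx_n$ for $n>n_{k-1}$ (for all $n$ if $k=1$). Since $x_n\to\infty$, $y_n/x_n\to a_k$. As $y_n>0$ and $a_k\ne0$, this forces $a_k>0$. So if $a_k<0$, no such $x$ exists and any coloring works. If $a_k>0$, let $\lambda=|\log a_k|>0$ and color $x$ by $\lfloor2\log x/\lambda\rfloor\bmod4$. The difference $\frac{2\log y_n}\lambda-\frac{2\log x_n}\lambda$ tends to $2$ or $-2$, so for large $n$ its absolute value lies strictly between $1$ and $3$. The two floors then differ, in absolute value, by an integer strictly between $0$ and $4$, i.e. by $1$, $2$ or $3$. So $x_n$ and $y_n$ have different colors. $\square$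

Now take $\vec a=\langle2,1\rangle$, $s=3$. Size says nothing, as $a_2=1$. Color $x$ by its last nonzero base-$5$ digit, and suppose $x$ is good with common digit $d$. If some valuation $v_5(x_n)=v$ occurs infinitely often, pick two such terms with $m<n$: then $2x_m+x_n\equiv3d\,5^v\pmod{5^{v+1}}$ has last nonzero digit congruent to $3d\not\equiv d$. Otherwise we can choose $m<n$ with $v_5(x_m)<v_5(x_n)$, and $2x_m+x_n$ has last nonzero digit congruent to $2d\not\equiv d$. Both are contradictions, so $\langle2,1\rangle$ is not regular. The number $s$ enters in the first alternative, and $a_1$ in the second.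

For $\vec a=\langle1,2,1\rangle$ we have $s=4$, and none of (1), (2), (3) holds. Yet the lowest digit of a spread-out sum sees only $a_1=1$, and size sees only $a_3=1$. The coefficient $2$ sits in the middle. It would be visible at the *junctions*: if the $x_{n_i}$ are spread out in base $p$, the balanced expansion of $y=x_{n_1}+2x_{n_2}+x_{n_3}$ is the expansion of $x_{n_1}$, then that of $2x_{n_2}$, then that of $x_{n_3}$. A sensible plan is to count adjacent pairs of nonzero digits with a given ratio $h$, modulo $2$. Call this count $c_h$. Then
$$c_h(y)=c_h(x_{n_1})+c_h(2x_{n_2})+c_h(x_{n_3})+(\text{number of junctions with ratio }h).$$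
If the three inner counts and $c_h(y)$ all agreed modulo $2$, then the number of junctions with ratio $h$ would be even for every $h$, and one could compare the two junctions. The plan stops at the term $c_h(2x_{n_2})$: the coloring controls $c_h(x_{n_2})$, not $c_h(2x_{n_2})$, and these can differ. In balanced base $5$, $2$ has one nonzero digit and no pair, while $4=-1+5$ has one pair, with ratio $-1$. Doubling has changed a parity.

This is the obstacle that peeling removes. With $S=\{2\}$ and $p=5$ we get $Z(2)=(2)$ and $Z(4)=(4)=2Z(2)$, and by Lemma 2 no carry can ever occur. Using a prime $p\notin S$ for the digits also keeps each $a_i$ visible: it is a unit mod $p$.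

## 5. The case $s=0$: size alone decides

Suppose $s=0$ and $a_k\ne1$; we show $M(\vec a)$ is not regular. Since $a_1\ne0$, $k\ge2$. Take the coloring of Lemma 4 and suppose $x$ is good for it. No value $c$ occurs infinitely often in $x$: otherwise $k$ of its occurrences give the $\vec a$-sum $sc=0\notin\mathbb N$. So $x_n\to\infty$, and $x$ has a strictly increasing subsequence, which is good. This contradicts Lemma 4. Hence, for $s=0$, regularity forces $a_k=1$, which is (1). $\square$

## 6. First letter, last letter, and counts of adjacent ratios

For a rational $a$ with denominator prime to $p$, write $\bar a\in\mathbb F_p$ for its residue. For $z\in R\setminus\{0\}$ let $\varepsilon(z)\in\mathbb F_p^*$ be the residue of $z/p^{v_p(z)}$; this makes sense because $p\notin S$. For $a=a_i$ we have $v_p(a)=0$, so $\varepsilon(az)=\bar a\,\varepsilon(z)$ with $\bar a\neq0$.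

**Definition.** For $x\in R\setminus\{0\}$ with $Z(x)=(z_1,\dots,z_l)$, and $h\in\mathbb F_p^*$, put
$$\alpha(x)=\varepsilon(z_1),\qquad\tau(x)=\varepsilon(z_l),\qquad c_h(x)=\#\{j<l:\ \varepsilon(z_j)/\varepsilon(z_{j+1})=h\}.$$

By Lemma 2, $Z(a_ix)=a_iZ(x)$, and ratios of adjacent letters do not notice a common factor. Hence
$$\alpha(a_ix)=\bar a_i\,\alpha(x),\qquad\tau(a_ix)=\bar a_i\,\tau(x),\qquad c_h(a_ix)=c_h(x). \tag{6}$$

For instance, with $S=\{2\}$ and $p=3$: $Z(5)=(-1,6)$ has residues $-1,-1$ in $\mathbb F_3$ (since $6/3=2$), so $c_1(5)=1$ and $c_{-1}(5)=0$. And $Z(10)=(-2,12)$ has residues $1,1$, so $c_1(10)=1$ and $c_{-1}(10)=0$, in accordance with (6).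

## 7. The case $s\notin\{0,1\}$: comparing the junctions

Assume $M(\vec a)$ is regular and $s\notin\{0,1\}$. We show that (3) holds. The set $S$ depends only on $\vec a$.

**Choice of $p$ and the coloring.** The purpose is to fix a finite coloring whose congruence information can be turned into equalities between rationals. Choose an odd prime $p\notin S$ that does not divide the numerator of any *nonzero* number among
$$a_1-1,\qquad a_k-1,\qquad a_ia_{i+2}-a_{i+1}^2\quad(1\le i\le k-2). \tag{7}$$
Finitely many primes are excluded. The numbers (7) have denominators prime to $p$, so if one of them is $\equiv0\pmod p$, it equals $0$. With this $p$, let $T$, $R$, $Z$, $\alpha$, $\tau$, $c_h$ be as above. For each $q\in T$ choose integers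
$$m_q>|v_q(s)|,\qquad e_q>\max(0,v_q(s-1)),$$
which is possible because $s\neq0$ and $s\ne1$. Color $x\in\mathbb N$ by the following list, which takes finitely many values:

- (A) for each $q\in T$: $v_q(x)\bmod m_q$ and $xq^{-v_q(x)}\bmod q^{e_q}$;
- (B) $\alpha(x)$ and $\tau(x)$;
- (C) if $k\ge2$: $c_h(x)\bmod(k-1)$ for each $h\in\mathbb F_p^*$.

Let $x$ be a good sequence for this coloring.

**Step 1: we may assume $v_q(x_n)\to\infty$ for every $q\in T$.** The purpose is to be able to spread the terms out, as Lemma 3 requires. It is the analogue of the first alternative for $\langle2,1\rangle$, and (A) is there for this step.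

Since $\mathbb Z_q$ is compact and $T$ is finite, pass to a subsequence with $x_n\to\xi_q$ in $\mathbb Z_q$ for each $q\in T$. Suppose $\xi=\xi_q\ne0$ for some $q$. Take $n_1<\dots<n_k$ all so large that for each $n=n_i$
$$v_q(x_n-\xi)\ge v_q(\xi)+e_q\quad\text{and}\quad v_q(x_n-\xi)+\min_jv_q(a_j)\ge v_q(s\xi)+e_q ,$$
and let $y=\sum a_ix_{n_i}$. Since $y-s\xi=\sum a_i(x_{n_i}-\xi)$, we get $v_q(y-s\xi)\ge v_q(s\xi)+e_q$. As $e_q\ge1$,
$$v_q(x_{n_1})=v_q(\xi),\qquad v_q(y)=v_q(s)+v_q(\xi),$$
and the unit parts of $x_{n_1}$ and $y$ are congruent mod $q^{e_q}$ to those of $\xi$ and $s\xi$. Now $x_{n_1}$ and $y$ have the same color. The first entry of (A) gives $m_q\mid v_q(s)$, and $|v_q(s)|<m_q$ forces $v_q(s)=0$. So $s$ is a $q$-adic unit, and the second entry of (A) says $s\,\xi q^{-v_q(\xi)}\equiv\xi q^{-v_q(\xi)}\pmod{q^{e_q}}$. Cancel the unit: $s\equiv1\pmod{q^{e_q}}$, i.e. $v_q(s-1)\ge e_q$, contrary to the choice of $e_q$. So every $\xi_q=0$, which means $v_q(x_n)\to\infty$.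

**Step 2: a sum whose word is a concatenation.** The purpose is to find one $\vec a$-sum $y$ with
$$Z(y)=Z(u_1)^\frown\cdots{}^\frown Z(u_k),\qquad u_i=a_ix_{n_i},\quad Z(u_i)=a_iZ(x_{n_i}). \tag{8}$$

Choose $n_1$ arbitrarily. Given $n_1<\dots<n_i$ with $i<k$, let $B_i$ be the maximum of $v_q(t)$ over all $q\in T$ and all tails $t$ of $u_1,\dots,u_i$. There are finitely many tails by Lemma 1. By Step 1, choose $n_{i+1}>n_i$ such that
$$v_q(a_jx_n)>B_i\quad\text{for all }n\ge n_{i+1},\ \text{all }j,\ \text{all }q\in T .$$
For $i<k$ put $L_i=u_{i+1}+\dots+u_k$. Every summand $u_j=a_jx_{n_j}$ here has $n_j\ge n_{i+1}$, so $v_q(L_i)>B_i\ge v_q(t)$ for all $q\in T$ and all tails $t$ of $u_i$. Also $L_i\neq0$. This is clear for $i=k-1$. For $i<k-1$, $u_{i+1}$ is a tail of itself, so $v_p(u_{i+1})\le B_{i+1}<v_p(u_j)$ for all $j>i+1$, and hence $v_p(L_i)=v_p(u_{i+1})<\infty$.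

Let $y=u_1+\dots+u_k$. If $k=1$, the first formula in (8) is trivial. If $k\ge2$, then $y=u_1+L_1$, $L_i=u_{i+1}+L_{i+1}$ for $i\le k-2$, and $L_{k-1}=u_k$. Applying Lemma 3 to $(u_1,L_1)$, then $(u_2,L_2)$, and so on up to $(u_{k-1},L_{k-1})$ gives the first formula in (8). The second is Lemma 2.

**Step 3: the ends of the word give $a_1=a_k=1$.** Let $\alpha,\tau\in\mathbb F_p^*$, and (if $k\ge2$) $c_h\in\mathbb Z/(k-1)$, be the common values of (B) and (C) on the monochromatic set, which contains $y$ and all $x_{n_i}$. By (8) and (6), the first letter of $Z(y)$ has residue $\bar a_1\alpha$, and the last has residue $\bar a_k\tau$. So $\alpha=\bar a_1\alpha$ and $\tau=\bar a_k\tau$, hence $a_1\equiv a_k\equiv1\pmod p$. By the choice of $p$ in (7), $a_1=a_k=1$. If $k=1$, this says $s=1$, which is excluded. So $k\ge2$.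

**Step 4: the junctions force a geometric progression.** The purpose is to see the middle coefficients. An adjacent pair in $Z(y)$ lies either inside one of the $k$ factors or at one of the $k-1$ junctions. By (6), the factor $Z(u_i)$ contributes $c_h(a_ix_{n_i})=c_h(x_{n_i})$. At the junction between $Z(u_i)$ and $Z(u_{i+1})$, the two letters have residues $\bar a_i\tau$ and $\bar a_{i+1}\alpha$. Hence, modulo $k-1$,
$$c_h\equiv k\,c_h+b_h,\qquad b_h=\#\Big\{i<k:\ \frac{\bar a_i\,\tau}{\bar a_{i+1}\,\alpha}=h\Big\}. \tag{9}$$
Since $k\equiv1\pmod{k-1}$, this says $b_h\equiv0\pmod{k-1}$ for every $h$. The modulus $k-1$ was chosen so that the unknown $c_h$ cancels. But $b_h\ge0$ and $\sum_hb_h=k-1$, so exactly one $b_h$ is nonzero, and it equals $k-1$. That is, all junctions have the same ratio; cancel the common factor $\tau/\alpha$ to see that $\bar a_i/\bar a_{i+1}$ is the same for all $i<k$. Therefore $a_ia_{i+2}\equiv a_{i+1}^2\pmod p$, and by the choice of $p$ in (7),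
$$a_ia_{i+2}=a_{i+1}^2\qquad(1\le i\le k-2).$$

**Step 5: the progression is constant.** So $a_1,\dots,a_k$ is a geometric progression with a rational ratio $r$, and $a_1=a_k=1$ gives $r^{k-1}=1$, so $r=\pm1$. If $r=-1$, then $k-1$ is even, $k$ is odd, and $s=1-1+\dots+1=1$, excluded. So $r=1$ and $a_1=\dots=a_k=1$, which is (3).

This completes Theorem 1. Sufficiency is Section 3. If $M(\vec a)$ is regular, then either $s=0$ and Section 5 gives (1), or $s=1$, which is (2), or $s\notin\{0,1\}$ and the steps above give (3). $\blacksquare$

**Example.** Let $\vec a=\langle1,2,3,1\rangle$: $s=7$, and no $\beta$ has both $2$ and $3$ among its powers. Here $S=\{2,3\}$, and the nonzero numbers in (7) are $a_1a_3-a_2^2=-1$ and $a_2a_4-a_3^2=-7$. So $p=5$ is allowed. Up to the factor $\tau/\alpha$, the three junction ratios in $\mathbb F_5$ are $1/2=3$, $2/3=4$ and $3/1=3$. So two of the $b_h$ are $2$ and $1$, which are not divisible by $k-1=3$, and the coloring has no good sequence.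

**Example.** For $\langle1,2,1\rangle$, (7) contains $1-4=-3$, so $p=3$ is not allowed. Indeed, mod $3$ the two junction ratios $1/2=2$ and $2$ coincide. With $p=5$ they are $3$ and $2$, each $b_h\le1$, and $k-1=2$ does not divide $1$. For $\langle1,-1,1\rangle$ both ratios are $-1$ and the junctions raise no objection; correctly so, since $s=1$ and this $\vec a$ is regular by (2).

## 8. Nonzero integers, and sequences with distinct terms

**Theorem 2.** Theorem 1 remains true with $\mathbb N$ replaced by $\mathbb Z\setminus\{0\}$, both for the colored set and for the entries of $x$.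

*Proof.* If (1), (2) or (3) holds, restrict the given coloring to $\mathbb N$ and apply Theorem 1. Conversely, suppose none holds, and let $\chi$ be a finite coloring of $\mathbb N$ with no good sequence. Color $t\in\mathbb Z\setminus\{0\}$ by $(\operatorname{sgn}t,\chi(|t|))$. A good sequence $x$ for this coloring has all its terms and all its $\vec a$-sums of one sign $\epsilon$. Then $\epsilon x$ is a sequence in $\mathbb N$ whose $\vec a$-sums are $\epsilon$ times those of $x$, hence in $\mathbb N$, and everything has one $\chi$-color. So $\epsilon x$ is good for $\chi$, a contradiction. $\square$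

Condition (2) was handled by constant sequences. One may ask what remains when repetition is forbidden.

**Proposition 3 (distinct terms).** Require in addition that the $x_n$ be pairwise distinct.

(a) If $s\ne1$, the classification is unchanged: regularity holds if and only if (1) or (3) holds.

(b) If $s=1$, then $a_k=1$ is necessary; and it is sufficient that $a_k=1$ and all tail sums $A_i=a_i+a_{i+1}+\dots+a_k$ lie in $\{0,1\}$ (for example $\vec a=\langle1,-1,1\rangle$).

*Proof.* (a) Necessity is Theorem 1, since the requirement is stronger. For sufficiency under (1), the sequence $x_n=z+y_{k-1+n}$ of Section 3 is strictly increasing. Under (3), let $w$ be a sequence from Hindman's theorem. Its terms are positive integers, so we can group $w$ into consecutive finite blocks, each long enough that its sum exceeds the preceding block's sum. The block sums form a strictly increasing sequence, and each finite sum of them is a finite sum of $w$. So all these sums have one color.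

(b) *Necessity.* A sequence of distinct positive integers has a strictly increasing subsequence. So if $a_k\ne1$, the coloring of Lemma 4, whose proof does not use the value of $s$, has no good sequence with distinct terms.

*Sufficiency.* Let $w$ be a sequence from Hindman's theorem and put $x_n=w_1+\dots+w_n$, which is strictly increasing. In $\sum_ia_ix_{n_i}$, with $n_0=0$, the term $w_j$ with $n_{i-1}<j\le n_i$ occurs in exactly $x_{n_i},\dots,x_{n_k}$, so its coefficient is $a_i+\dots+a_k=A_i$:
$$\sum_{i=1}^ka_ix_{n_i}=\sum_{i=1}^kA_i\sum_{n_{i-1}<j\le n_i}w_j .$$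
Since each $A_i\in\{0,1\}$ and $A_1=s=1$, this is a nonempty finite sum of distinct terms of $w$. So is each $x_n$. All of them have one color. For $\langle1,-1,1\rangle$ the tail sums are $1,0,1$. $\square$

Part (b) gives a necessary condition and a sufficient condition, and no complete classification of the distinct-terms variant for $s=1$ is claimed. Theorem 1 does not depend on it.
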